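\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{Premodular categories that are not Morita equivalent to their transparent part over the circle}


\begin{abstract}
A premodular category $C$ with transparent subcategory $T$ gives two 2-categories with duality, $A_C(S^1)$ and $A_T(S^1)$. It was conjectured that they are always Morita equivalent, and even equivalent as modules for $A_T(S^1)$ regarded as a 3-category. We show that both statements are false. For $C=\mathrm{Rep}(D_8\times D_8)$ with a braiding twisted by a bicharacter on the characters of the center, one has $T=\mathrm{Rep}(\mathbb Z_2^4)$, and the skein space of the 3-torus has dimension at most $1576$ for $C$ and at least $4096$ for $T$. A Morita equivalence would make the two dimensions equal. We also compute both dimensions exactly for a family of categories containing infinitely many counterexamples, and we record a conditional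 positive result for split categories.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Categories with duality and Morita equivalence}

We use disk-like $n$-categories, as in Morrison and Walker \cite{MW} and Walker's TQFT notes \cite{W}. An \emph{$n$-category with duality} $\mathcal X$ assigns to each $j$-ball, $j\le n$, a set of fields ($\mathcal X$-labeled string nets), with gluing and restriction to the boundary. For $j=n$ these sets are vector spaces, taken modulo the local relations of $\mathcal X$. All assignments are equivariant under homeomorphisms; this is what ``with duality'' means. The \emph{trivial} $n$-category has only trivial fields and top morphism spaces $\mathbb C$.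

If $Y$ is a closed $(n-k)$-manifold, $A_{\mathcal X}(Y)$ denotes the $k$-category with duality whose $j$-morphisms are the fields on $Y\times B^j$, taken modulo local relations when $j=k$. For a closed $n$-manifold $W$ this gives a vector space $A_{\mathcal X}(W)$: string nets on $W$ modulo local relations. These data form an $(n+\epsilon)$-dimensional TQFT.

An \emph{$\mathcal X$-$\mathcal Y$ bimodule} $M$ assigns fields (a vector space in top dimension) to balls of dimension at most $n$ that are split by a properly embedded codimension-1 interface into an $\mathcal X$-colored and a $\mathcal Y$-colored side. These assignments are compatible with gluing to $\mathcal X$-balls on one side, to $\mathcal Y$-balls on the other, and to other marked balls along the interface. Hence there are fields on $n$-manifolds divided by an $M$-labeled hypersurface into an $\mathcal X$-region and a $\mathcal Y$-region.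

\begin{definition}\label{def:morita}
A \emph{Morita equivalence} between $n$-categories with duality $\mathcal X$ and $\mathcal Y$ consists of
\begin{enumerate}
\item[(i)] an $\mathcal X$-$\mathcal Y$ bimodule $M$;
\item[(ii)] for each local Morse move on $\mathcal X$-$\mathcal Y$-colored $n$-manifolds, that is, each change of the interface by passing through a critical point of index $i$, $0\le i\le n$ (attaching an index-$i$ handle to one region), an isomorphism between the spaces of fields before and after the move,
\end{enumerate}
such that the isomorphisms satisfy one relation for each cancelling pair of critical points of indices $i$ and $i+1$. Here an isomorphism of fields is understood to be compatible with gluing.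
\end{definition}

Morita equivalent $n$-categories give equivalent $(n+\epsilon)$-dimensional TQFTs; in particular $A_{\mathcal X}(Y)$ and $A_{\mathcal Y}(Y)$ are Morita equivalent for every closed $(n-k)$-manifold $Y$. We shall use only the case $k=0$, for which Lemma~\ref{lem:morita} gives a direct argument.

\subsection{The conjecture}

A \emph{premodular category} $C$ is a ribbon fusion category over $\mathbb C$: a semisimple rigid monoidal category with finitely many simple objects and simple unit, with a braiding $c$ and a compatible twist $\theta$. It is a 3-category with duality, with one object, one trivial 1-morphism, the objects of $C$ as 2-morphisms and the morphisms of $C$ as 3-morphisms. The associated $(3+\epsilon)$-dimensional TQFT is the corresponding part of the Crane--Yetter--Kauffman theory. In particular there is a 2-category with duality $A_C(S^1)$, whose 2-morphisms are $C$-labeled string nets in $S^1\times B^2$ modulo local relations.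

An object $X$ is \emph{transparent} if $c_{Y,X}c_{X,Y}=\mathrm{id}$ for every $Y$. The full subcategory $T\subset C$ generated by the transparent simple objects is symmetric monoidal, and $C$ is modular exactly when $T$ is trivial. Since $T$ is symmetric it can be regarded as an $m$-category for every $m$; let $T_4$ be its 4-category version. Both $C$ and $T$ (the latter by the regular action) are modules for $T_4$: they can label one side of a codimension-1 boundary whose other side is labeled by $T_4$. In the same way $A_C(S^1)$ and $A_T(S^1)$ are modules for the 3-category $A_{T_4}(S^1)$, which is $A_T(S^1)$ thought of as a 3-category.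

\begin{conjecture}[\cite{P}]
For every premodular $C$ the 2-categories $A_C(S^1)$ and $A_T(S^1)$ are Morita equivalent. Stronger form: they are Morita equivalent by a bimodule and Morse-move isomorphisms that are compatible with the actions of $A_{T_4}(S^1)$.
\end{conjecture}

Two cases support this. If $C$ is modular, it is known that the bimodule $A_C(D^2)$, where $D^2$ is viewed as a bordism from $S^1$ to $\emptyset$, is a Morita equivalence between $A_C(S^1)$ and the trivial 2-category; this is the conjecture for $T$ trivial. And if $C$ splits as $M\boxtimes T$ with $M$ modular and $T$ symmetric, the equivalence for $M$ can be tensored with $T$, under the assumption stated in Proposition~\ref{prop:split}. So one may guess that over the circle the non-transparent part of $C$ always becomes invisible. The weak point of the guess is that $C$ need not be a product of $T$ with anything.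

\begin{theorem}\label{thm:main}
Let $C$ be the category $\mathrm{Rep}(D_8\times D_8)$, $|D_8|=8$, with the twisted braiding of Section~\ref{sec:cat}. Its transparent subcategory is $T=\mathrm{Rep}(\mathbb Z_2^4)$, and for the 3-torus $\mathbb T^3=S^1\times S^1\times S^1$
\[
\dim A_C(\mathbb T^3)\le 1576<4096\le \dim A_T(\mathbb T^3).
\]
Consequently $A_C(S^1)$ and $A_T(S^1)$ are not Morita equivalent, and a fortiori not Morita equivalent compatibly with $A_{T_4}(S^1)$. Both forms of the conjecture are false.
\end{theorem}

Section~\ref{sec:reduction} shows that Morita equivalent 2-categories give isomorphic spaces on the 2-torus, which here are skein spaces of $\mathbb T^3$. Section~\ref{sec:cat} introduces the categories, and Section~\ref{sec:mechanism} explains on a single example why the skein space shrinks. Sections \ref{sec:hol}--\ref{sec:count} contain the proof of Theorem~\ref{thm:main}. Section~\ref{sec:exact} shows that the upper bound is an equality for a whole family (Theorem~\ref{thm:exact}), which yields infinitely many counterexamples. Section~\ref{sec:split} treats split categories.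

\section{Reduction to skeins in the 3-torus}\label{sec:reduction}

Manifolds are oriented. For a compact 3-manifold $M$, $A_C(M)$ is spanned by $C$-labeled framed graphs with coupons in the interior of $M$; we call them \emph{$C$-graphs}. Edges carry objects of $C$ and coupons carry morphisms. Inside a ball a graph can be drawn as a diagram, a composite of crossings, twists, cups, caps and coupons, and so it has a Reshetikhin--Turaev evaluation $\langle\Gamma\rangle_C$, a morphism whose source and target are determined by the boundary labels. The relations in $A_C(M)$ are isotopies and the \emph{local relations} $\sum_i a_i\Gamma_i=0$, where the $\Gamma_i$ coincide outside a ball, have the same boundary on it, and satisfy $\sum_i a_i\langle\Gamma_i\rangle_C=0$ inside it. We use the same definition for open 3-manifolds.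

\begin{lemma}\label{lem:product}
Let $\mathcal X=A_C(S^1)$ and let $\Sigma$ be a closed surface. Then $A_{\mathcal X}(\Sigma)=A_C(S^1\times\Sigma)$.
\end{lemma}

\begin{proof}
Both spaces are quotients of the space of $C$-fields on $S^1\times\Sigma$. In $A_{\mathcal X}(\Sigma)$ one imposes only the relations of $A_C$ supported in sets $S^1\times D$ with $D\subset\Sigma$ a disk. All of these hold in $A_C(S^1\times\Sigma)$.

Conversely, an isotopy of $S^1\times\Sigma$ is a composition of isotopies supported in sets $S^1\times D$ (fragmentation, for an open cover of $\Sigma$ by disks); changing $D$ slightly makes the graph transverse to $S^1\times\partial D$. So isotopies are consequences of the relations of $\mathcal X$. A local relation in a ball $B$ is carried by an ambient isotopy to one in a ball contained in some $S^1\times D$, so it is a consequence too.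
\end{proof}

\begin{lemma}\label{lem:morita}
If $\mathcal X$ and $\mathcal Y$ are Morita equivalent $n$-categories with duality and $W$ is a closed $n$-manifold, then $A_{\mathcal X}(W)\cong A_{\mathcal Y}(W)$.
\end{lemma}

\begin{proof}
Choose a handle filtration $\emptyset=W_0\subset W_1\subset\dots\subset W_r=W$, and let $A_j$ be the space of fields on $W$ with $W_j$ colored by $\mathcal Y$ and the rest by $\mathcal X$. Passing from $j$ to $j+1$ changes the interface only inside a ball $B$, by a local Morse move. Cutting along $\partial B$ presents $A_j$ as the quotient of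
\[
\bigoplus_{\alpha} A_j(B;\alpha)\otimes A_j(W\setminus B;\alpha)
\]
($\alpha$ runs over the fields on $\partial B$) by the relations that identify the actions of collars of $\partial B$ on the two factors. The second factor is the same for $j$ and $j+1$. The isomorphisms $A_j(B;\alpha)\cong A_{j+1}(B;\alpha)$ of Definition~\ref{def:morita}(ii) are compatible with gluing, hence with the collar actions, and so they induce $A_j\cong A_{j+1}$. Thus $A_{\mathcal X}(W)=A_0\cong A_r=A_{\mathcal Y}(W)$.
\end{proof}

The cancellation relations were not used: already the isomorphisms for the Morse moves are obstructed. With $n=2$ and $W=S^1\times S^1$ the two lemmas give our test.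

\begin{corollary}\label{cor:test}
If $A_C(S^1)$ and $A_T(S^1)$ are Morita equivalent, then $\dim A_C(\mathbb T^3)=\dim A_T(\mathbb T^3)$.
\end{corollary}

\section{The categories}\label{sec:cat}

We want $C$ to be far from a product, but simple enough that its skeins can be computed. We take the representations of a central extension and twist the flip by a scalar that depends only on central characters.

Let $H$ be a finite group, $Z\subset H$ a central subgroup, $G=H/Z$, and $\hat Z=\mathrm{Hom}(Z,\mathbb C^\times)$, written additively. Let $\beta:\hat Z\times\hat Z\to\mathbb C^\times$ be a bicharacter for which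
\[
b(\chi,\psi)=\beta(\chi,\psi)\beta(\psi,\chi)
\]
is nondegenerate. Each $X\in\mathrm{Rep}(H)$ splits under $Z$ as $\bigoplus_{\chi\in\hat Z}X_\chi$. We call $X$ \emph{homogeneous of degree} $\chi$ if $X=X_\chi$; irreducible representations are homogeneous. Let $C=C_\beta(H,Z)$ be the fusion category $\mathrm{Rep}(H)$ with its standard duals and pivotal structure and with
\[
c_{X,Y}(x\otimes y)=\beta(\chi,\psi)\,y\otimes x,\qquad \theta_X(x)=\beta(\chi,\chi)\,x\qquad (x\in X_\chi,\ y\in Y_\psi).
\]

\begin{lemma}\label{lem:ribbon}
$C$ is a ribbon fusion category whose quantum dimensions are the ordinary dimensions. Its transparent subcategory is $T=\mathrm{Rep}(G)$ with the flip as braiding and trivial twist.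
\end{lemma}

\begin{proof}
The map $c$ is $H$-linear because $Z$ is central, and natural because morphisms preserve degree; the hexagons hold because $\beta$ is a bicharacter. From $\beta(\chi+\psi,\chi+\psi)=\beta(\chi,\chi)\beta(\psi,\psi)b(\chi,\psi)$ we get $\theta_{X\otimes Y}=c_{Y,X}c_{X,Y}(\theta_X\otimes\theta_Y)$, and $\beta(-\chi,-\chi)=\beta(\chi,\chi)$ gives $\theta_{X^*}=\theta_X^*$. For $X$ of degree $\chi$ the partial trace of $c_{X,X}=\beta(\chi,\chi)\cdot\mathrm{flip}$ with the standard evaluations is $\beta(\chi,\chi)\,\mathrm{id}=\theta_X$. So the pivotal structure determined by $\theta$ is the standard one, and quantum dimensions are ordinary.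

The double braiding of simple objects of degrees $\chi,\psi$ is the scalar $b(\chi,\psi)$. Every $\psi\in\hat Z$ occurs as a degree, namely of the constituents of $\mathrm{Ind}_Z^H\psi$. As $b$ is nondegenerate, a simple object is transparent if and only if its degree is $0$, that is, if $Z$ acts trivially on it. In degree $0$ the scalars $\beta$ are $1$.
\end{proof}

Two auxiliary categories separate the group from the scalar. Let $C_0=\mathrm{Rep}(H)$ with $\beta$ replaced by $1$, and let $P=C_\beta(Z,Z)$. The simple objects of $P$ are the characters $\chi\in\hat Z$, each realized on $\mathbb C$. Then $C$ is the ``diagonal'' $X\mapsto X\boxtimes\chi$ ($X$ of degree $\chi$) in $C_0\boxtimes P$. In $P$, Hom spaces between tensor products of characters are canonically $\mathbb C$ if the total degrees agree and $0$ otherwise; we write $1$ for the canonical element. Cups, caps and coupons labeled $1$ have value $1$. Since $\mathrm{id}_{\chi\otimes\chi^*}$ is coevaluation after evaluation,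
\begin{equation}\label{eq:saddle}
\text{planar oriented saddle moves between antiparallel $\chi$-strands hold in $P$ without a scalar.}
\end{equation}

\paragraph{The counterexample.} Let $H=D_8\times D_8$ with $D_8=\langle r,s\mid r^4=s^2=1,\ srs^{-1}=r^{-1}\rangle$, whose center is $\{1,r^2\}$. Let $Z=Z(H)\cong\mathbb F_2^2$ and identify $\hat Z=\mathbb F_2^2$ by $\chi(z)=(-1)^{\chi_1z_1+\chi_2z_2}$. Put $\beta(\chi,\psi)=(-1)^{\chi_1\psi_2}$. Then $b(\chi,\psi)=(-1)^{\chi_1\psi_2+\chi_2\psi_1}$ is nondegenerate, and $G=V_1\oplus V_2$ with $V_i=D_8/Z(D_8)\cong\mathbb F_2^2$, so $T=\mathrm{Rep}(\mathbb Z_2^4)$.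

\section{The mechanism on one triple}\label{sec:mechanism}

This section explains the idea; the proofs are in the following sections. The torus $\mathbb T^3$ is obtained from a genus-3 handlebody $N$, a neighborhood of the three coordinate circles $a_1,a_2,a_3$, by attaching three 2-handles and one 3-handle. We shall see that a skein in $N$ is a function $F(h_1,h_2,h_3)$ on $H^3$ that is invariant under simultaneous conjugation. It is a sum of parts of degree $x=(x_1,x_2,x_3)\in\hat Z^3$, where $x_i$ is the total degree running along $a_i$, and the part of degree $x$ is multiplied by $x_i(z)$ when $h_i$ is replaced by $zh_i$, $z\in Z$.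

Each 2-handle is attached along a commutator curve $\gamma_k$, with $\{i,j,k\}=\{1,2,3\}$. For every irreducible $V$, with character $\chi_V$, it forces $\gamma_k$ labeled by $V$ to equal the scalar $\dim V$. What this curve $\gamma_k(V)$ does in $N$ has two sides, seen separately in two extreme cases.
\begin{itemize}
\item If $Z=1$, so that $C=\mathrm{Rep}(G)$ with the flip, $\gamma_k(V)$ multiplies $F$ by the value of $\chi_V$ at a commutator of $h_i$ and $h_j$. The relation leaves the functions on commuting triples modulo conjugation.
\item If $H=Z$, so that $C=P$ is modular, commutators are trivial, but $\gamma_k(\psi)$ links the strand $x_k$ once and gives the scalar $b(\psi,x_k)^{\pm1}$. The relation forces $x=0$, and one dimension remains, as it must for modular $C$.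
\end{itemize}
For general $C$ only the product of the two effects must be trivial. The commutator of $h_i,h_j$ may be a nontrivial element of $Z$, provided the scalar coming from $x_k$ cancels its action; we then call $x_k$ the matching degree. So $F$ is supported on triples whose images in $G$ commute, just as for $T$, but it now has a degree that depends on the triple. In nonzero degree conjugation invariance can force a value to vanish.

Here is a triple for which this happens. In $H=D_8\times D_8$ put
\[
h_1=(r,1),\quad h_2=(s,1),\quad h_3=(1,r).
\]
The only nontrivial commutator is $[h_1,h_2]=(r^2,1)$, which is $(1,0)\in\mathbb F_2^2=Z$. The matching degree has $x_1=x_2=0$, and $x_3$ is determined by $b(\psi,x_3)=\psi((1,0))=(-1)^{\psi_1}$ for all $\psi$, so $x_3=(0,1)$. (Signs in exponents do not matter here.) Now conjugate by $k=(1,s)$. This fixes $h_1$ and $h_2$ and sends $h_3$ to $(1,r^{-1})=zh_3$ with $z=(1,r^2)$, that is, $z=(0,1)\in\mathbb F_2^2$. Hence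
\[
F(h_1,h_2,h_3)=F(h_1,h_2,zh_3)=x_3(z)F(h_1,h_2,h_3)=-F(h_1,h_2,h_3),
\]
and $F$ vanishes at this triple. For $T$ the corresponding triple in $G$ contributes a dimension. In Section~\ref{sec:count} the obstruction, for all triples at once, turns out to be the determinant of four vectors in $\mathbb F_2^4$; the triples lost are exactly the linearly independent ones.

\section{Holonomy, and the lower bound for $T$}\label{sec:hol}

Let $K$ be a finite group and consider $\mathrm{Rep}(K)$ with flip braiding and trivial twist. Let $\rho$ be a flat $K$-bundle on a 3-manifold $M$. For a $\mathrm{Rep}(K)$-graph $\Gamma\subset M$ let $\mathrm{Hol}_\rho(\Gamma)\in\mathbb C$ be the contraction of the coupons along the edges by parallel transport. The coupons are regarded as tensors in the fibers of the associated bundles, which makes sense because they are $K$-equivariant; a closed edge labeled $V$ contributes the character of $V$ at its holonomy.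

\begin{lemma}\label{lem:hol}
$\mathrm{Hol}_\rho$ is a well-defined linear functional on $A_{\mathrm{Rep}(K)}(M)$.
\end{lemma}

\begin{proof}
Since $\rho$ is flat, the value depends only on the homotopy class of the graph, so it is invariant under isotopy. Over a ball $\rho$ is trivial, and there the contraction is that of a tensor network in vector spaces. With flip braiding, trivial twist and standard duals this is the Reshetikhin--Turaev evaluation. So local relations are respected.
\end{proof}

\begin{proposition}\label{prop:lower}
If $G$ is abelian, then $\dim A_{\mathrm{Rep}(G)}(\mathbb T^3)\ge|G|^3$.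
\end{proposition}

\begin{proof}
Each $\rho=(\rho_1,\rho_2,\rho_3)\in G^3$ is the holonomy of a flat bundle on $\mathbb T^3$. Disjoint circles parallel to the three coordinate circles and labeled $\chi_1,\chi_2,\chi_3\in\hat G$ have $\mathrm{Hol}_\rho=\prod_i\chi_i(\rho_i)$. These are the $|G|^3$ characters of $G^3$, which are linearly independent functions of $\rho$, so the graphs are linearly independent.
\end{proof}

\section{Skeins in the handlebody}\label{sec:handlebody}

\subsection{Geometry}\label{sub:geom}

Write $\mathbb T^3=\mathbb R^3/\mathbb Z^3$ with coordinates $t_1,t_2,t_3$, and let $|t_i|$ be the distance of $t_i$ to $0$ in $\mathbb R/\mathbb Z$. Let $a_i$ be the $i$-th coordinate circle through $0$. Fix $0<\eta<\delta\ll1$ and put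
\[
N=\{\text{at least two of the } |t_i| \text{ are}\le\delta\},\qquad
N'=\{\text{at least two of the } |t_i| \text{ are}\le\eta/2\}.
\]
These are sup-norm neighborhoods of $a_1\cup a_2\cup a_3$, handlebodies of genus 3. The meridian disk $D_i=N\cap\{t_i=\frac12\}$ cuts the handle along $a_i$, and $N\setminus(D_1\cup D_2\cup D_3)$ is a ball. Let $L=\ell_1\cup\ell_2\cup\ell_3$, where $\ell_k$ is the circle parallel to $a_k$ through $w=(\frac12,\frac12,\frac12)$; that is, $L$ is the set where at least two coordinates equal $\frac12$.

\begin{lemma}\label{lem:shrink}
For every premodular category $C$ the inclusions $N'\subset N\subset\mathbb T^3\setminus L$ induce isomorphisms $A_C(N')\cong A_C(N)\cong A_C(\mathbb T^3\setminus L)$, and $A_C(N)\to A_C(\mathbb T^3)$ is surjective.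
\end{lemma}

\begin{proof}
Let $\varphi_s$, $s\ge0$, be the flow of $-\sin(2\pi t)\,\partial_t$ on $\mathbb R/\mathbb Z$. It fixes $0$ and $\frac12$, commutes with $t\mapsto-t$, and moves every other point monotonically toward $0$. The flow $\Phi_s=\varphi_s\times\varphi_s\times\varphi_s$ preserves $L$ and maps $N$, $N'$ and their interiors into themselves. At a point off $L$ at least two coordinates differ from $\frac12$, so for each compact $K\subset\mathbb T^3\setminus L$ the set $\Phi_s(K)$ lies in the interior of $N'$ for large $s$. Thus every graph in $\mathbb T^3\setminus L$ or $N$ is isotopic there to one in $N'$. Also, finitely many relations among graphs of $N'$ that hold in the larger manifold are supported in a compact set, so they are carried by $\Phi_s$ to relations in $N'$, while $\Phi_s$ moves graphs of $N'$ by isotopies in $N'$. This gives the isomorphisms. Finally, a graph in $\mathbb T^3$ can be moved off the graph $L$ by general position.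
\end{proof}

From here on $C=C_\beta(H,Z)$ is as in Section~\ref{sec:cat}.

\subsection{Grading}

Since each object is the sum of its homogeneous parts, every graph is a sum of \emph{homogeneous} graphs, whose edge labels are homogeneous: insert the idempotents $X\to X_\chi\to X$ on each edge. Expanding a local relation on all edges of the common exterior, on the edges crossing the boundary of the ball and inside the ball, we get a sum of local relations between homogeneous graphs with common homogeneous boundary labels. So we may restrict generators and relations to homogeneous graphs.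

Nonzero coupons preserve total degree, so a nonzero homogeneous graph has a class $\sum_e\deg(e)[e]\in H_1(M;\hat Z)$. The terms of a local relation differ by cycles in a ball, so they have the same class. Hence $A_C(M)$ is graded by $H_1(M;\hat Z)$. For $M=N$ the degree is $x=(x_1,x_2,x_3)\in\hat Z^3$, with $x_i$ the total degree through $D_i$ in the direction of $a_i$.

\subsection{Splitting off the scalars}

For a homogeneous $C$-graph $\Gamma$ let $\Gamma_0$ be the same graph read in $C_0$, and let $\Gamma_P$ be the $P$-graph obtained by replacing labels by their degrees and coupons by the canonical element $1$. (If some coupon has unequal incoming and outgoing degrees, it is zero and both graphs are set to $0$.)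

\begin{lemma}\label{lem:splitting}
$\Gamma\mapsto\Gamma_0\otimes\Gamma_P$ defines a map $A_C(N)_x\to A_{C_0}(N)_x\otimes A_P(N)_x$.
\end{lemma}

\begin{proof}
In a ball,
\[
\langle\Gamma\rangle_C=\langle\Gamma_P\rangle_P\,\langle\Gamma_0\rangle_{C_0},
\]
because each crossing or twist in $C$ is the one in $C_0$ times the scalar it has in $P$, while cups, caps and coupons have $P$-value $1$. Here $\langle\Gamma_P\rangle_P$ lies in a line, canonically $\mathbb C$, that depends only on the boundary labels.

Isotopies act on both factors. Let $\sum_ia_i\Gamma_i$ be a local relation in a ball, and let $p_i\in\mathbb C$ be the $P$-value of $\Gamma_{i,P}$ inside the ball. Then $\Gamma_{i,P}=p_iE$ in $A_P(N)$, where $E$ consists of the common exterior and a fixed coupon $1$ in the ball. So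
\[
\sum_ia_i\,\Gamma_{i,0}\otimes\Gamma_{i,P}=\Big(\sum_ia_ip_i\,\Gamma_{i,0}\Big)\otimes E .
\]
Inside the ball $\sum_ia_ip_i\langle\Gamma_{i,0}\rangle_{C_0}=\sum_ia_i\langle\Gamma_i\rangle_C=0$, so the first factor vanishes in $A_{C_0}(N)$.
\end{proof}

\begin{lemma}\label{lem:oneline}
$A_P(N)_x$ is one-dimensional, spanned by the graph $s_x$ with one edge along each $a_i$, labeled $x_i$, and one coupon $1$ near $0$.
\end{lemma}

\begin{proof}
In $P$ a tensor product of characters is isomorphic to their sum by coupons $1$. So the strands through $D_i$ can be merged into one strand labeled $x_i$, and the rest, which lies in a ball, evaluates to a multiple of one coupon. Hence $s_x$ spans. It is nonzero: embed $N$ in a ball in $\mathbb R^3$ and evaluate; the result is a product of values of $\beta^{\pm1}$.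
\end{proof}

We write $\Gamma_P/s_x$ for the scalar $\lambda$ with $\Gamma_P=\lambda s_x$ in $A_P(N)_x$.

\subsection{Skeins as functions on $H^3$}

A triple $h=(h_1,h_2,h_3)\in H^3$ gives a flat $H$-bundle on $N$, trivialized on the ball $N\setminus\bigcup D_i$ and with transport $h_i$ through $D_i$ in the direction of $a_i$. Let $\mathrm{Hol}_h$ be the functional on $A_{C_0}(N)$ from Lemma~\ref{lem:hol}. Changing the trivialization by $k\in H$ replaces $h$ by $khk^{-1}=(kh_ik^{-1})_i$. On a graph of degree $x$, multiplying $h_i$ by $z_i\in Z$ multiplies the value by $x_i(z_i)$. So on degree $x$ the function $h\mapsto\mathrm{Hol}_h$ lies in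
\[
\mathcal F_x=\Big\{F:H^3\to\mathbb C\ \Big|\ F(khk^{-1})=F(h),\ F(z_1h_1,z_2h_2,z_3h_3)=\prod_ix_i(z_i)\,F(h)\Big\}.
\]
Since $Z^3$-translations commute with conjugation, $\mathcal F:=\mathrm{Fun}(H^3)^H=\bigoplus_x\mathcal F_x$. Lemma~\ref{lem:splitting} gives a map
\[
\Psi:A_C(N)_x\to\mathcal F_x,\qquad \Psi(\Gamma)=(\Gamma_P/s_x)\cdot\mathrm{Hol}(\Gamma_0).
\]

\begin{lemma}\label{lem:psi}
$\Psi:A_C(N)\to\mathcal F$ is an isomorphism.
\end{lemma}

\begin{proof}
By semisimplicity the strands through each $D_i$ can be replaced by sums of single strands labeled by irreducible $X_i$, and the rest, in a ball, by one coupon. So $A_C(N)$ is spanned by graphs $\Gamma(f)$ with one edge $X_i$ along each $a_i$, a fixed arrangement of the six legs, and one coupon $f\in\mathrm{Hom}_H(\bigotimes_iX_i\otimes X_i^*,\mathbb C)$. The arriving end of the edge $X_i$ is the leg $X_i$ and the departing end is the leg $X_i^*$. The scalar $\Gamma(f)_P/s_x$ is nonzero and depends only on the degrees. Up to this scalar,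
\begin{equation}\label{eq:matrixcoeff}
\Psi(\Gamma(f))(h)=f\Big(\bigotimes_i(h_i\otimes1)\,\mathrm{coev}_{X_i}\Big).
\end{equation}
Use the right side for arbitrary linear functionals $f$. In one variable, $f\mapsto f((h\otimes1)\mathrm{coev}_X)$ maps $(X\otimes X^*)^*$ isomorphically onto the matrix coefficients of $X$. By the Peter--Weyl theorem (the matrix coefficients of the irreducible representations of a finite group form a basis of its functions) we get an isomorphism
\[
\bigoplus_{(X_1,X_2,X_3)}\Big(\bigotimes_iX_i\otimes X_i^*\Big)^*\;\cong\;\mathrm{Fun}(H^3).
\]
It is $H$-equivariant for conjugation on the right, since $(k\otimes k)\mathrm{coev}=\mathrm{coev}$ gives $f(k^{-1}(h\otimes1)\mathrm{coev})=f((k^{-1}hk\otimes1)\mathrm{coev})$. Taking invariants, the functions \eqref{eq:matrixcoeff} with $f$ equivariant span $\mathcal F$, so $\Psi$ is onto. Also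
\[
\dim A_C(N)\le\sum_{(X_i)}\dim\mathrm{Hom}_H\Big(\bigotimes_iX_i\otimes X_i^*,\mathbb C\Big)=\dim\mathcal F. \qedhere
\]
\end{proof}

\section{The three 2-cell relations}\label{sec:cells}

Throughout, $(i,j,k)$ is a cyclic permutation of $(1,2,3)$. Let
\[
\gamma_3=\partial\big([\eta,1-\eta]^2\big)\times\{0\},
\]
oriented counterclockwise in the $(t_1,t_2)$-plane and framed in that plane; define $\gamma_1,\gamma_2$ by cyclic rotation of the coordinates. On $\gamma_3$ we have $t_3=0$, one of $|t_1|,|t_2|$ equals $\eta$ and both are at least $\eta$, so $\gamma_3\subset N\setminus N'$. Starting at $(\eta,\eta)$, the curve crosses $D_1,D_2,D_1,D_2$ with signs $+,+,-,-$. Its holonomy is therefore conjugate to $h_2^{-1}h_1^{-1}h_2h_1$; in general that of $\gamma_k$ is conjugate to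
\[
\kappa_k(h)=h_j^{-1}h_i^{-1}h_jh_i .
\]
In particular $\gamma_k$ is null-homologous in $N$. Write $\gamma_k(V)$ for $\gamma_k$ labeled by $V$.

The difficulty is to compute the $P$-value of $\gamma_k$. It is a commutator curve that bounds no disk in $N$, and we need the scalar by which it acts next to a graph of degree $x$. The saddle moves \eqref{eq:saddle} cut it down to a circle around the $x_k$-strand.

\begin{lemma}\label{lem:link}
There is a sign $\sigma\in\{\pm1\}$, depending only on orientation conventions, such that
\[
\Gamma_P\sqcup\gamma_k(\psi)=b(\psi,x_k)^\sigma\,\Gamma_P\quad\text{in }A_P(N)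
\]
for every $P$-graph $\Gamma_P\subset N'$ of degree $x$, every $k$ and every $\psi\in\hat Z$.
\end{lemma}

\begin{proof}
Cyclic rotation of the coordinates preserves orientation, $N$ and $N'$, and permutes the oriented curves $a_k$ and $\gamma_k$; so we may take $k=3$. By Lemmas \ref{lem:shrink} and \ref{lem:oneline}, applied to $P$, $A_P(N')_x=\mathbb Cs_x$. Adding $\gamma_3(\psi)$ is a linear map $A_P(N')\to A_P(N)$, so we may take $\Gamma_P=s_x\subset N'$, with its coupon in $\{\text{all }|t_i|\le\eta/2\}$ and the $x_3$-edge running along $a_3$ outside that cube.

Lift $\gamma_3$ to height $t_3=\eta'$ with $\eta/2<\eta'<\delta$. During the lift $|t_3|\le\delta$ and one of $|t_1|,|t_2|$ equals $\eta$, so the curve stays in $N$; and $|t_1|,|t_2|\ge\eta$, so it avoids $N'$. At height $\eta'$ the set $N$ is the punctured torus $\{|t_1|\le\delta\text{ or }|t_2|\le\delta\}$, $N'$ is the square $\{|t_1|,|t_2|\le\eta/2\}$, and $s_x$ is a single point in this square.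

Perform planar saddles at $t_1=\frac12$ between the antiparallel strands $t_2=\pm\eta$, and at $t_2=\frac12$ between the antiparallel strands $t_1=\pm\eta$; nothing else is present there (Figure~\ref{fig:saddles}). The curve bounds the surface $\{|t_1|<\eta\text{ or }|t_2|<\eta\}$, a square with two bands, and the saddles cut it along the co-cores of the bands. The result is the boundary of a disk that meets $s_x$ exactly once, in the $x_3$-edge. By \eqref{eq:saddle} no scalar has appeared. Removing a planar $\psi$-circle around an $x_3$-strand produces the double braiding $b(\psi,x_3)^{\pm1}$, with the sign determined by orientations.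
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,>=stealth]
\fill[gray!15] (-2,-0.6) rectangle (2,0.6);
\fill[gray!15] (-0.6,-2) rectangle (0.6,2);
\draw[dashed] (-2,-2) rectangle (2,2);
\draw[thick] (0.6,2)--(0.6,0.6)--(2,0.6);
\draw[thick] (-2,0.6)--(-0.6,0.6)--(-0.6,2);
\draw[thick] (-0.6,-2)--(-0.6,-0.6)--(-2,-0.6);
\draw[thick] (2,-0.6)--(0.6,-0.6)--(0.6,-2);
\draw[thick,->] (0.6,0.6)--(1.4,0.6);
\draw[thick,->] (-0.6,0.6)--(-0.6,1.4);
\draw[thick,->] (-0.6,-0.6)--(-1.4,-0.6);
\draw[thick,->] (0.6,-0.6)--(0.6,-1.4);
\draw[very thick,dotted] (2,-0.6)--(2,0.6);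
\draw[very thick,dotted] (-2,-0.6)--(-2,0.6);
\draw[very thick,dotted] (-0.6,2)--(0.6,2);
\draw[very thick,dotted] (-0.6,-2)--(0.6,-2);
\draw (-0.3,-0.3) rectangle (0.3,0.3);
\fill (0,0) circle (0.07);
\node at (1.4,1.3) {$\gamma_3$};
\draw[->] (2.6,0)--(3.4,0);
\begin{scope}[shift={(6,0)}]
\draw[dashed] (-2,-2) rectangle (2,2);
\filldraw[thick,fill=gray!15] (0.6,0.6)--(1.75,0.6)--(1.75,-0.6)--(0.6,-0.6)--(0.6,-1.75)--(-0.6,-1.75)--(-0.6,-0.6)--(-1.75,-0.6)--(-1.75,0.6)--(-0.6,0.6)--(-0.6,1.75)--(0.6,1.75)--cycle;
\draw[thick,->] (0.6,0.6)--(1.4,0.6);
\draw[thick,->] (-0.6,0.6)--(-0.6,1.4);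
\draw[thick,->] (-0.6,-0.6)--(-1.4,-0.6);
\draw[thick,->] (0.6,-0.6)--(0.6,-1.4);
\draw (-0.3,-0.3) rectangle (0.3,0.3);
\fill (0,0) circle (0.07);
\end{scope}
\end{tikzpicture}
\caption{The slice $t_3=\eta'$ of the torus, drawn as the square $[-\frac12,\frac12]^2$ with opposite dashed sides identified. Left: the lifted curve $\gamma_3$ bounds the shaded punctured torus; saddles are made along the dotted arcs. Right: after the saddles the curve bounds a disk. The small square is the slice of $N'$ and the dot is the strand labeled $x_3$.}
\label{fig:saddles}
\end{figure}

Nondegeneracy of $b$ enters again: it makes the map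
\[
\flat:\hat Z\to Z,\qquad \psi(\flat(\chi))=b(\psi,\chi)\ \text{ for all }\psi\in\hat Z,
\]
an isomorphism. For a given degree $x$ put $\zeta_k=\flat(x_k)^\sigma$, so that $b(\psi,x_k)^\sigma=\psi(\zeta_k)$, and
\[
S_x=\{h\in H^3:\ \kappa_k(h)=\zeta_k^{-1},\ k=1,2,3\}.
\]
The set $S_x$ is invariant under $Z^3$-translation and conjugation.

\begin{proposition}\label{prop:upper}
If $F\in\mathcal F_x$ vanishes on $S_x$, then $\Psi^{-1}(F)$ maps to $0$ in $A_C(\mathbb T^3)$. Hence
\[
\dim A_C(\mathbb T^3)\le\sum_x\dim(\mathcal F_x|_{S_x}).
\]
\end{proposition}

\begin{proof}
Let $V$ be irreducible of degree $\psi$ with character $\chi_V$, and let $\Gamma\subset N'$ be a graph of degree $x$. In $\mathbb T^3$ the curve $\gamma_k$ bounds a planar disk, for $k=3$ the square $[\eta,1-\eta]^2\times\{0\}$, which is disjoint from $N'$. So $\Gamma\sqcup\gamma_k(V)=\dim V\cdot\Gamma$ in $A_C(\mathbb T^3)$. In $N$, on the other hand, $\Gamma\sqcup\gamma_k(V)$ has degree $x$, and Lemma~\ref{lem:link} gives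
\[
\Psi(\Gamma\sqcup\gamma_k(V))(h)=\psi(\zeta_k)\,\chi_V(\kappa_k(h))\,\Psi(\Gamma)(h)=\chi_V(\zeta_k\kappa_k(h))\,\Psi(\Gamma)(h),
\]
since $Z$ acts on $V$ by $\psi$. By Lemmas \ref{lem:shrink} and \ref{lem:psi} every $F\in\mathcal F_x$ is $\Psi$ of a combination of such $\Gamma$. Therefore $\Psi^{-1}(u_{k,V}F)$ maps to $0$ for all $k$, $V$ and $F\in\mathcal F_x$, where
\[
u_{k,V}(h)=\chi_V(\zeta_k\kappa_k(h))-\chi_V(1).
\]

Each $u_{k,V}$ is invariant under conjugation and under $Z^3$, so it lies in $\mathcal F_0=\mathrm{Fun}(G^3)^G$, the algebra of all functions on the finite set $Q=G^3/G$ of conjugacy classes of triples, and $\mathcal F_x$ is a module over this algebra. If $\chi_V(w)=\chi_V(1)$ for all irreducible $V$, then $w$ acts trivially on every representation and $w=1$. So the common zero set of the $u_{k,V}$ is the image of $S_x$ in $Q$. For $q\in Q$ outside this image choose $u=u_{k,V}$ with $u(q)\ne0$; the indicator function of $q$ is $1_q=u\cdot1_q/u(q)$. If $F$ vanishes on $S_x$, then $F=\sum_q1_qF$ over such $q$, and each summand is $u\cdot(1_qF/u(q))$ with $1_qF/u(q)\in\mathcal F_x$. Hence $\Psi^{-1}(F)$ maps to $0$. The dimension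 bound follows because $A_C(N)\to A_C(\mathbb T^3)$ is surjective.
\end{proof}

\section{Counting, and the proof of Theorem \ref{thm:main}}\label{sec:count}

For commuting $g,g'\in G$ with lifts $\tilde g,\tilde g'\in H$ let
\[
[g,g']=\tilde g\tilde g'\tilde g^{-1}\tilde g'^{-1}\in Z .
\]
This does not depend on the lifts. It is alternating, and bimultiplicative where defined, since $[ab,c]=a[b,c]a^{-1}\,[a,c]$ in $H$ and the commutators are central. Put $\langle z,w\rangle=b(\flat^{-1}z,\flat^{-1}w)$, a symmetric nondegenerate bicharacter on $Z$, and for commuting quadruples in $G$ put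
\[
\Lambda(g_1,g_2,g_3,g_4)=\langle[g_1,g_2],[g_3,g_4]\rangle\,\langle[g_2,g_3],[g_1,g_4]\rangle\,\langle[g_3,g_1],[g_2,g_4]\rangle .
\]
Commuting triples and quadruples are those whose entries commute pairwise.

\begin{proposition}\label{prop:count}
$\sum_x\dim(\mathcal F_x|_{S_x})$ is the number of conjugacy classes of commuting triples $(g_1,g_2,g_3)$ in $G$ for which $\Lambda(g_1,g_2,g_3,\cdot)\equiv1$ on the centralizer $C_G(g_1,g_2,g_3)$.
\end{proposition}

\begin{proof}
\emph{The sets $S_x$.} Let $h\in H^3$ have image $g\in G^3$. If $h\in S_x$, then each $\kappa_k(h)$ lies in $Z$, so $g$ is a commuting triple. For a commuting triple, $h_ih_j=[g_i,g_j]h_jh_i$ gives $\kappa_k(h)=(h_ih_j)^{-1}h_jh_i=[g_i,g_j]^{-1}$. So $h\in S_x$ if and only if $g$ is a commuting triple with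
\begin{equation}\label{eq:degree}
[g_i,g_j]=\flat(x_k)^\sigma\quad\text{for all cyclic }(i,j,k).
\end{equation}
Since $\flat$ is bijective, each commuting triple satisfies \eqref{eq:degree} for exactly one $x$.

\emph{Orbits.} The group $Z^3\times H$ acts on $S_x$ by $(z,k)\cdot h=(z_l\,kh_lk^{-1})_l$. The space $\mathcal F_x|_{S_x}$ consists of all functions on $S_x$ that transform by the character $(x,1)$ of $Z^3\times H$: such a function extends by zero to an element of $\mathcal F_x$. Hence an orbit contributes $1$ if $(x,1)$ is trivial on the stabilizer of one of its points, and $0$ otherwise. By the first step the orbits in $\bigsqcup_xS_x$ correspond to the conjugacy classes of commuting triples in $G$.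

\emph{Stabilizers.} The element $(z,k)$ fixes $h$ if and only if $z_l=h_lkh_l^{-1}k^{-1}$ for all $l$. This requires that the image $\bar k$ of $k$ lies in $C_G(g_1,g_2,g_3)$, and then $z_l=[g_l,\bar k]$. So the value of $(x,1)$ is $\prod_lx_l([g_l,\bar k])$. For $w\in Z$ and cyclic $(i,j,l)$, the definition of $\flat$ and \eqref{eq:degree} give
\[
x_l(w)=b(x_l,\flat^{-1}w)=\langle\flat(x_l),w\rangle=\langle[g_i,g_j],w\rangle^\sigma .
\]
Taking $w=[g_l,\bar k]$ with $(i,j,l)=(2,3,1),(3,1,2),(1,2,3)$ and multiplying, the value is $\Lambda(g_1,g_2,g_3,\bar k)^\sigma$. It is $1$ on the whole stabilizer if and only if $\Lambda(g_1,g_2,g_3,\cdot)\equiv1$ on $C_G(g_1,g_2,g_3)$.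
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
In the example $G=V_1\oplus V_2=\mathbb F_2^4$ is abelian, and $[g,g']=(\omega_1(g,g'),\omega_2(g,g'))\in\mathbb F_2^2$, where $\omega_i$ is the $2\times2$ determinant of the $V_i$-components. Indeed, the commutator of $D_8$ is a nonzero alternating form on $D_8/Z(D_8)=\mathbb F_2^2$, and the determinant is the only one. From $b(\psi,\chi)=(-1)^{\psi_1\chi_2+\psi_2\chi_1}$ we read off $\flat(\chi)=(\chi_2,\chi_1)$, so $\langle z,w\rangle=(-1)^{z_1w_2+z_2w_1}$. Each of the three factors of $\Lambda$ thus contributes two terms to the exponent, for instance $\omega_1(g_1,g_2)\omega_2(g_3,g_4)+\omega_2(g_1,g_2)\omega_1(g_3,g_4)$. Altogether $\Lambda=(-1)^e$ with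
\[
e=\sum_{S}\omega_1(S)\,\omega_2(S^c),
\]
where $S$ runs over the six 2-element subsets of $\{1,2,3,4\}$ and $\omega_i(\{a,b\})=\omega_i(g_a,g_b)$. Modulo 2 this is the Laplace expansion along the first two rows of the $4\times4$ matrix with columns $g_1,\dots,g_4$. So
\[
\Lambda(g_1,g_2,g_3,g_4)=(-1)^{\det(g_1,g_2,g_3,g_4)} .
\]
Since $C_G(g_1,g_2,g_3)=G$, the condition $\Lambda(g_1,g_2,g_3,\cdot)\equiv1$ holds exactly when $g_1,g_2,g_3$ are linearly dependent over $\mathbb F_2$. There are $16^3$ triples, of which $(16-1)(16-2)(16-4)$ are independent. By Propositions \ref{prop:upper}, \ref{prop:count} and \ref{prop:lower},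
\[
\dim A_C(\mathbb T^3)\le16^3-15\cdot14\cdot12=4096-2520=1576<4096\le\dim A_T(\mathbb T^3).
\]
By Corollary~\ref{cor:test}, $A_C(S^1)$ and $A_T(S^1)$ are not Morita equivalent. A Morita equivalence compatible with the actions of $A_{T_4}(S^1)$ is in particular a Morita equivalence, so the stronger form fails too.
\end{proof}

\section{Exact dimensions}\label{sec:exact}

\begin{theorem}\label{thm:exact}
Let $C=C_\beta(H,Z)$ with $b$ nondegenerate, so that $T=\mathrm{Rep}(G)$.
\begin{enumerate}
\item[(a)] $\dim A_C(\mathbb T^3)$ is the number of conjugacy classes of commuting triples $(g_1,g_2,g_3)$ in $G$ with $\Lambda(g_1,g_2,g_3,\cdot)\equiv1$ on $C_G(g_1,g_2,g_3)$.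
\item[(b)] $\dim A_T(\mathbb T^3)$ is the number of conjugacy classes of commuting triples in $G$.
\item[(c)] The two dimensions are equal if and only if $\Lambda\equiv1$ on all commuting quadruples of $G$. Both forms of the conjecture fail for $C$ whenever $\Lambda\not\equiv1$.
\item[(d)] Let $p$ be a prime, $E$ a nonabelian group of order $p^3$, $H=E\times E$, $Z=Z(H)\cong\mathbb F_p^2$ and $\beta(\chi,\psi)=e^{2\pi i\chi_1\psi_2/p}$. Then
\[
\dim A_T(\mathbb T^3)=p^{12},\qquad \dim A_C(\mathbb T^3)=p^{12}-(p^4-1)(p^4-p)(p^4-p^2).
\]
\end{enumerate}
\end{theorem}

By Propositions \ref{prop:upper} and \ref{prop:count}, part (a) needs only the lower bound. The surjective map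
\[
R:\ A_C(\mathbb T^3\setminus L)=A_C(N)\xrightarrow{\ \Psi\ }\bigoplus_x\mathcal F_x\longrightarrow\bigoplus_x\mathcal F_x|_{S_x}
\]
must be shown to factor through $A_C(\mathbb T^3)$. The only thing that distinguishes $\mathbb T^3$ from $\mathbb T^3\setminus L$ is that edges may cross $L$. An edge crossing $\ell_k$ picks up a loop $\gamma_k^{\pm1}$, and on $S_x$ the holonomy of this loop and its $P$-value cancel.

\begin{proof}[Proof of Theorem \ref{thm:exact}]
\emph{Reduction to crossings of $L$.} Suppose we know that $R(\Gamma)=R(\Gamma')$ whenever $\Gamma$ and $\Gamma'$ are disjoint from $L$ and isotopic in $\mathbb T^3$. Then $R$ is defined on every graph in $\mathbb T^3$ by moving it off $L$. Given a local relation in a ball $B$, one ambient isotopy, applied to all terms, moves $B$ (first shrunk to a small ball) and the common exterior of the terms off $L$. The result is a local relation in $\mathbb T^3\setminus L$, which $R$ respects. So $R$ descends to $A_C(\mathbb T^3)$.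

In a generic isotopy the coupons, taken small, avoid $L$, the edges avoid $w$, and at finitely many times one point of one edge crosses some $\ell_k\setminus\{w\}$ transversally. It remains to treat one such crossing, for homogeneous graphs.

\emph{Local picture.} Let $\Gamma,\Gamma'$ be the graphs before and after the crossing, and let the edge have label $V$ of degree $\psi$. Near the crossing we may assume that the edge lies in a horizontal plane $t_k=\text{const}\ne\frac12$, on one side of $\ell_k$ in $\Gamma$ and on the other in $\Gamma'$. We may also assume that its framing there lies in the plane: rotate the framing before the middle segment and rotate it back after, in the same way for both graphs. For $r>0$ smaller than the sup-norm distance from $\Gamma$ to $L$, let $m$ be the boundary of the square $\{|t_i-\frac12|,|t_j-\frac12|\le r\}$ in this plane, which is centered on $\ell_k$. With a suitable orientation of $m$, $\Gamma'$ is isotopic in $\mathbb T^3\setminus L$ to the planar band sum of the edge of $\Gamma$ with $m$.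

\emph{The circle $m$ is a copy of $\gamma_k$.} We choose $r$ as follows. Let $\varphi_s$ and $\Phi_s$ be the flows of Lemma~\ref{lem:shrink}, and put $r(s)=\frac12-\varphi_s^{-1}(\eta)$, so that $\varphi_s(\frac12-r(s))=\eta$ and $r(s)\to0$ as $s\to\infty$. Choose $s$ so large that $\Phi_s(\Gamma)\subset N'$ and that $r=r(s)$ is smaller than the distance from $\Gamma$ to $L$. Slide $m$ along $\ell_k$, without passing $w$, to the plane $t_k=0$; it keeps its planar framing. Its points are at distance at most $r$ from $L$, so it stays disjoint from $\Gamma$, and since $t_k\ne\frac12$ throughout, it stays disjoint from $L$. Then $\Phi_s$ takes it to the boundary of the square $\{|t_i|,|t_j|\ge\eta\}$ in the plane $t_k=0$, that is, to $\gamma_k$ up to orientation. Applying $\Phi_s$ to $\Gamma$, $\Gamma'$ and $m$, which is an isotopy in $\mathbb T^3\setminus L$, we may therefore assume that $\Gamma\subset N'$ and that $m$ is isotopic, with planar framing and in the complement of $\Gamma\cup L$, to $\gamma_k^\tau$ for some $\tau=\pm1$. As $\gamma_k$ is null-homologous in $N$, $\Gamma$ and $\Gamma'$ have the same degree $x$.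

\emph{Holonomy.} In $\mathrm{Hol}_h(\Gamma'_0)$ the transport along the edge contains one additional factor, conjugate to $\kappa_k(h)^\tau$. For $h\in S_x$ this is the central element $\zeta_k^{-\tau}$, which acts on $V$ by $\psi(\zeta_k)^{-\tau}$.

\emph{$P$-part.} The band sum is a planar saddle, so by \eqref{eq:saddle} and Lemma~\ref{lem:link}
\[
\Gamma'_P=\Gamma_P\sqcup m(\psi)=\Gamma_P\sqcup\gamma_k(\tau\psi)=b(\tau\psi,x_k)^\sigma\,\Gamma_P=\psi(\zeta_k)^{\tau}\,\Gamma_P .
\]

The two factors cancel, so $\Psi(\Gamma')=\Psi(\Gamma)$ on $S_x$, that is, $R(\Gamma')=R(\Gamma)$. Hence $R$ descends to a surjection $A_C(\mathbb T^3)\to\bigoplus_x\mathcal F_x|_{S_x}$. By Proposition~\ref{prop:upper} it is an isomorphism, and Proposition~\ref{prop:count} gives (a).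

\emph{Parts (b) and (c).} For (b) apply (a) to $(G,1)$ in place of $(H,Z)$: the category is $\mathrm{Rep}(G)$ with the flip, the form on the trivial group is nondegenerate, and the corresponding $\Lambda$ is identically $1$. The numbers in (a) and (b) agree if and only if no commuting triple is excluded, that is, if and only if $\Lambda\equiv1$ on all commuting quadruples. If they differ, Corollary~\ref{cor:test} rules out a Morita equivalence, so both forms of the conjecture fail.

\emph{Part (d).} A nonabelian group $E$ of order $p^3$ has $Z(E)\cong\mathbb F_p$ and $E/Z(E)\cong\mathbb F_p^2$. So $G=\mathbb F_p^4$, and the commutator forms $\omega_1,\omega_2$ of the two copies of $E$ are nonzero multiples of the determinant on $\mathbb F_p^2$. Identify $\hat Z=\mathbb F_p^2$ by $\chi(z)=e^{2\pi i(\chi_1z_1+\chi_2z_2)/p}$. Then $b(\chi,\psi)=e^{2\pi i(\chi_1\psi_2+\chi_2\psi_1)/p}$ is nondegenerate, $\flat(\chi)=(\chi_2,\chi_1)$ and $\langle z,w\rangle=e^{2\pi i(z_1w_2+z_2w_1)/p}$. So $\Lambda=e^{2\pi ie/p}$, where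
\[
e=\sum_{(S|S')}\big(\omega_1(S)\omega_2(S')+\omega_2(S)\omega_1(S')\big),\qquad (S|S')=(12|34),\,(23|14),\,(31|24),
\]
and $\omega_l(ab)$ means $\omega_l(g_a,g_b)$. Since $\omega_l(31)=-\omega_l(13)$, the terms with $\{13\},\{24\}$ carry the sign $-$ and the others the sign $+$. These are the signs of the Laplace expansion along the first two rows, so $e$ is a nonzero multiple of $\det(g_1,g_2,g_3,g_4)$. Exactly the linearly independent triples are excluded, and $\mathbb F_p^4$ has $(p^4-1)(p^4-p)(p^4-p^2)$ of them among $p^{12}$ triples. Conjugation is trivial since $G$ is abelian.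
\end{proof}

For $p=2$ and $E=D_8$ part (d) gives $\dim A_C(\mathbb T^3)=1576$ and $\dim A_T(\mathbb T^3)=4096$, so the two bounds in Theorem~\ref{thm:main} are attained. We do not claim that $\Lambda\equiv1$ suffices for the conjecture to hold for a given $C$.

\section{Split categories}\label{sec:split}

\begin{proposition}[conditional]\label{prop:split}
Let $C=M\boxtimes T$ with $M$ modular and $T$ symmetric. Assume that the 3-category with duality of $M\boxtimes T$ is realized as the tensor product of those of $M$ and $T$: fields are pairs of fields, and top-dimensional spaces are tensor products. Then $A_C(S^1)$ and $A_T(S^1)$ are Morita equivalent, compatibly with $A_{T_4}(S^1)$.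
\end{proposition}

\begin{proof}
A simple object of $C$ is $m\boxtimes t$ with $m$ and $t$ simple, and it is transparent if and only if $m$ is transparent in $M$, that is, $m$ is the unit. So the transparent subcategory of $C$ is $T$. By assumption $A_C(S^1)=A_M(S^1)\otimes A_T(S^1)$.

To a ball marked by an interface assign the tensor product of two sets of fields: those of $A_M(D^2)$, regarded as a bimodule between $A_M(S^1)$ and the trivial 2-category, on the marked ball; and those of $A_T(S^1)$ on the ball with the marking forgotten. This is a bimodule between $A_C(S^1)$ and $\mathrm{triv}\otimes A_T(S^1)=A_T(S^1)$. For a Morse move use $\phi\otimes\mathrm{id}$, where $\phi$ is the isomorphism of the known Morita equivalence for the modular category $M$. Compatibility with gluing and the Morse cancellation relations hold in the first factor because they hold for $M$, and trivially in the second. The 3-category $A_{T_4}(S^1)$ acts only on the second factor, by the regular action, and there the Morse isomorphisms are identities. So bimodule and isomorphisms are compatible with the action.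
\end{proof}

\begin{thebibliography}{9}
\bibitem{MW} Morrison and Walker, arXiv:1009.5025.
\bibitem{P} \emph{Premodular TQFTs}, \texttt{https://canyon23.net/math/talks/ESI\%20201402.pdf}.
\bibitem{W} Walker, TQFT notes.
\end{thebibliography}

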